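# Fourier operators and factorization through a Hilbert space

All Banach spaces are complex. $\mathfrak L(E,F)$ is the space of bounded linear operators from $E$ to $F$, inner products are linear in the first variable, and $\ell_p^N$ is $\mathbb C^N$ with the $\ell_p$ norm and unit vectors $e_1,\dots,e_N$.

## 1. The $2\times2$ Fourier matrix on vectors of $\ell_1^2$ and $\ell_\infty^2$

Take two vectors $x_0,x_1$ in a Banach space and replace them by
$$\frac{x_0+x_1}{\sqrt2},\qquad \frac{x_0-x_1}{\sqrt2}.$$
This is the Fourier transform of the group $\mathbb Z_2$ applied to an $E$-valued function on $\mathbb Z_2$. In a Hilbert space the parallelogram law says that the sum of squared norms does not change. In other norms it may.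

In $\ell_1^2$ start with $e_1,e_2$. The sum of squared norms is $2$. The outputs $(e_1\pm e_2)/\sqrt2$ have $\ell_1$ norm $\sqrt2$, so the sum of squares is now $4$. The norm of the vector has grown by a factor $\sqrt2$.

In $\ell_\infty^2$ start with $(1,1)$ and $(1,-1)$. The sum of squares is $2$, the outputs are $(\sqrt2,0)$ and $(0,\sqrt2)$, and the sum of squares is again $4$.

Now put an operator in between. Let $j:\ell_1^2\to\ell_\infty^2$ be the formal inclusion $jx=x$, measure the inputs in $\ell_1^2$ and the outputs in $\ell_\infty^2$. Since $\|\cdot\|_\infty\le\|\cdot\|_2\le\|\cdot\|_1$,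
$$\sum_\pm\Big\|\frac{jx_0\pm jx_1}{\sqrt2}\Big\|_\infty^2\le\sum_\pm\Big\|\frac{x_0\pm x_1}{\sqrt2}\Big\|_2^2=\|x_0\|_2^2+\|x_1\|_2^2\le\|x_0\|_1^2+\|x_1\|_1^2 .$$
Nothing is lost, although neither space is a Hilbert space.

The effect gets stronger with $N$. On $\mathbb Z_N$ the Fourier matrix is $N^{-1/2}(e^{-2\pi ixy/N})_{y,x}$. Feed it $a(x)=e_x$ in $\ell_1^N$ (with coordinates indexed by $\mathbb Z_N$): the input has squared norm $N$, every output $N^{-1/2}\sum_xe^{-2\pi ixy/N}e_x$ has $\ell_1$ norm $\sqrt N$, and the $N$ outputs together have squared norm $N^2$. So the norm grows by $\sqrt N$. In $\ell_\infty^N$ take $a(x)=(e^{2\pi ixk/N})_k$: these have norm $1$, and the output at $y$ is $\sqrt N\,e_y$, so the factor is again at least $\sqrt N$. For the inclusion $\ell_1^N\to\ell_\infty^N$ the factor is at most $1$, by the same three inequalities as above.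

The inclusion behaves well because a Hilbert norm sits between the norm of the input and the norm of the output. The question of these notes is whether this is the only possible reason.

## 2. Fourier operators, the constant $\gamma_2$, and the two theorems

For a measure space, $L_2\otimes_{\Delta_2}E$ is the algebraic tensor product $L_2\otimes E$ with the norm of the Bochner space $L_2(E)$,
$$\Big\|\sum_kf_k\otimes x_k\Big\|=\Big(\int\Big\|\sum_kf_k(t)x_k\Big\|^2dt\Big)^{1/2}.$$
For instance $1_{[0,1)}\otimes x_0+1_{[1,2)}\otimes x_1$ has norm $(\|x_0\|^2+\|x_1\|^2)^{1/2}$. Let $\mathfrak F:L_2(\mathbb R)\to L_2(\mathbb R)$ be the Fourier transform, which is unitary.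

**Definition (Fourier operator).** $T\in\mathfrak L(E,F)$ is a *Fourier operator*, $T\in\mathfrak L_{\mathfrak F}(E,F)$, if $\mathfrak F\otimes T:L_2(\mathbb R)\otimes_{\Delta_2}E\to L_2(\mathbb R)\otimes_{\Delta_2}F$ is continuous. Equivalently, there is $c\ge0$ with
$$\Big\|\sum_k\mathfrak Ff_k\otimes Tx_k\Big\|_{L_2(\mathbb R,F)}\le c\,\Big\|\sum_kf_k\otimes x_k\Big\|_{L_2(\mathbb R,E)}\tag{1}$$
for all finite families $f_k\in L_2(\mathbb R)$, $x_k\in E$. The smallest such $c$ is $\mathbf L_{\mathfrak F}(T)$; we put $\mathbf L_{\mathfrak F}(T)=\infty$ if there is none.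

**Definition (Hilbert factorization).** $\mathfrak L_2$ is the ideal of operators $T=BA$ with $A\in\mathfrak L(E,H)$, $B\in\mathfrak L(H,F)$, $H$ a Hilbert space. We put $\gamma_2(T)=\inf\|A\|\,\|B\|$ over all such factorizations, and $\gamma_2(T)=\infty$ if there is none.

The inclusion $\ell_1\to\ell_\infty$ has $\gamma_2\le1$: factor it through $\ell_2$. Factoring the identity of $\ell_1^N$ as $\ell_1^N\to\ell_2^N\to\ell_1^N$, with norms $1$ and $\sqrt N$, gives $\gamma_2(\mathrm{id}_{\ell_1^N})\le\sqrt N$.

Kwapień's theorem says: a complex Banach space $E$ is isomorphic to a Hilbert space if and only if $\mathrm{id}_E$ is a Fourier operator. The operator version of this statement is a question in "Tensor Norms and Operator Ideals" (https://github.com/JackieXie168/documents): does every Fourier operator factor through a Hilbert space, that is, is $\mathfrak L_{\mathfrak F}\subset\mathfrak L_2$? The answer is yes, with equal norms.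

**Theorem A.** $T$ is a Fourier operator if and only if it factors through a Hilbert space, and $\mathbf L_{\mathfrak F}(T)=\gamma_2(T)$. So $\mathfrak L_{\mathfrak F}=\mathfrak L_2$ isometrically; in particular $\mathfrak L_{\mathfrak F}\subset\mathfrak L_2$.

The proof passes through finite groups, so we need the Fourier transform on other groups. For a locally compact abelian (LCA) group $G$ with dual group $\widehat G$, *dual Haar measures* on $G$ and $\widehat G$ are those for which $\hat f(\chi)=\int_Gf(x)\overline{\chi(x)}\,dx$ extends from $L_1\cap L_2$ to a unitary $\mathfrak F_G:L_2(G)\to L_2(\widehat G)$. Examples: counting measure on $\mathbb Z$ with normalized Lebesgue measure on $\mathbb T=\mathbb R/\mathbb Z$; more generally counting measure on a discrete group with the probability Haar measure on its compact dual. Let $L_G(T)\in[0,\infty]$ be the norm of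
$$\mathfrak F_G\otimes T:L_2(G)\otimes_{\Delta_2}E\to L_2(\widehat G)\otimes_{\Delta_2}F .$$
If the Haar measure of $G$ is multiplied by $\kappa$ and that of $\widehat G$ by $\kappa^{-1}$, then the norm of the input is multiplied by $\sqrt\kappa$ and that of the output by $\kappa\cdot\kappa^{-1/2}=\sqrt\kappa$. So $L_G(T)$ does not depend on the dual pair. For finite abelian $G$ we therefore use counting measure on both sides and
$$(\mathfrak F_Ga)(y)=|G|^{-1/2}\sum_{x\in G}a(x)\overline{y(x)} .$$
On $\mathbb R$ we use $\hat f(t)=\int f(x)e^{-2\pi ixt}dx$. Other unitary normalizations differ from this one by dilations and reflections, which are isometric on $L_2(\mathbb R,F)$, so $L_{\mathbb R}(T)=\mathbf L_{\mathfrak F}(T)$.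

**Theorem B.** For every infinite LCA group $G$ and every $T$, $L_G(T)=\gamma_2(T)$. (For finite $G$, $L_G(T)<\infty$ for every bounded $T$.)

Theorem B is a supplement; Theorem A does not need it. One half of both theorems is short.

**Lemma 1.** $L_G(T)\le\gamma_2(T)$ for every LCA group $G$.

*Proof.* If $T=BA$ through $H$, then $\mathfrak F_G\otimes T=(\mathrm{id}\otimes B)(\mathfrak F_G\otimes\mathrm{id}_H)(\mathrm{id}\otimes A)$. Pointwise estimates give $\|\mathrm{id}\otimes A\|\le\|A\|$ and $\|\mathrm{id}\otimes B\|\le\|B\|$. The middle map is isometric, because in a Hilbert space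
$$\Big\|\sum_kf_k\otimes x_k\Big\|^2=\sum_{k,l}\langle f_k,f_l\rangle\langle x_k,x_l\rangle$$
and $\mathfrak F_G$ preserves the numbers $\langle f_k,f_l\rangle$. $\square$

With Section 1 this gives $L_{\mathbb Z_N}(\mathrm{id}_{\ell_1^N})=\gamma_2(\mathrm{id}_{\ell_1^N})=\sqrt N$. It remains to prove $\gamma_2(T)\le L_G(T)$, first for $G=\mathbb R$.

## 3. A bound for all unitary matrices gives a Hilbert space

We first find out what would be enough. For a matrix $A=(A_{\omega'\omega})_{\omega'\in\Omega',\,\omega\in\Omega}$ with finite index sets let $\|A\otimes T\|$ be the least $c$ with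
$$\Big(\sum_{\omega'}\Big\|\sum_\omega A_{\omega'\omega}Tx_\omega\Big\|^2\Big)^{1/2}\le c\,\Big(\sum_\omega\|x_\omega\|^2\Big)^{1/2}\qquad(x_\omega\in E).\tag{2}$$
For a finite abelian group $G$, $L_G(T)$ is exactly $\|A\otimes T\|$ for the Fourier matrix $A$ of $G$. The function $A\mapsto\|A\otimes T\|$ is a seminorm, and by Cauchy–Schwarz $\|A\otimes T\|\le\|T\|\big(\sum|A_{\omega'\omega}|^2\big)^{1/2}$. So for fixed index sets it is continuous in $A$.

**Proposition 2 (Kwapień's criterion).** If $\|U\otimes T\|\le L$ for all $n$ and all unitary $U\in\mathbb C^{n\times n}$, then $\gamma_2(T)\le L$.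

We look for a function $q$ on $E$ that is the square of a Hilbert seminorm and satisfies $\|Ty\|^2\le q(y)\le L^2\|y\|^2$. For $y\in E$ let
$$N_y(\xi)=|\xi(y)|^2\qquad(\xi\in E^*).$$
For example, if $E=\mathbb C^2$, then $N_y(\xi)=|\xi_1y_1+\xi_2y_2|^2$. These functions satisfy $N_{x+y}+N_{x-y}=2N_x+2N_y$, the parallelogram law in $\mathbb C$ read at each $\xi$. Hence every *linear* functional of $N_y$ satisfies the parallelogram law in $y$, and we shall get $q$ from Hahn–Banach on the span of the $N_y$.

**Step 1: from unitaries to contractions.** The linear maps met below are contractions, so we extend the hypothesis to them. A contraction $a\in\mathbb C^{n\times n}$ has a singular value decomposition $a=U_1\operatorname{diag}(s_j)U_2$ with $s_j\in[0,1]$. Since $s_j=\frac12\sum_\pm\big(s_j\pm i\sqrt{1-s_j^2}\big)$ and the two numbers have modulus $1$, $a$ is the average of two unitaries, and $\|a\otimes T\|\le L$. A rectangular contraction can be padded with zeros to a square one, and passing back to the submatrix (put $x_\omega=0$ at the new columns,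 drop the new rows) does not increase the constant in (2). So $\|a\otimes T\|\le L$ for all contractive matrices.

**Step 2: a domination inequality.** This step turns the matrix bound into an inequality about the functions $N_y$. Let $x_j,y_i\in E$ be finite families with $\sum_iN_{y_i}\le\sum_jN_{x_j}$ pointwise on $E^*$. Then $(\xi(x_j))_j\mapsto(\xi(y_i))_i$, $\xi\in E^*$, is a well-defined linear contraction on the subspace $\{(\xi(x_j))_j:\xi\in E^*\}$: if two functionals give the same left side, their difference gives $0$ on the left, hence $0$ on the right. Extend it by zero on the orthogonal complement to a contractive matrix $a$. Then $\xi(y_i)=\sum_ja_{ij}\xi(x_j)$ for all $\xi\in E^*$. As $E^*$ separates points, $y_i=\sum_ja_{ij}x_j$. By Step 1,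
$$\sum_iN_{y_i}\le\sum_jN_{x_j}\ \Longrightarrow\ \sum_i\|Ty_i\|^2\le L^2\sum_j\|x_j\|^2.\tag{3}$$

**Step 3: a linear functional in between.** Here we separate the two sides of (3) by a linear functional. Let $W$ be the real span of $\{N_y:y\in E\}$, a space of real functions on $E^*$, and let $P\subset W$ be the cone of finite sums $\sum_iN_{y_i}$. Put
$$S(w)=\inf\Big\{\sum_j\|x_j\|^2:\ w\le\sum_jN_{x_j}\Big\}\quad(w\in W),\qquad \rho(p)=\sup\Big\{\sum_i\|Ty_i\|^2:\ p=\sum_iN_{y_i}\Big\}\quad(p\in P).$$

*Properties of $S$.* It is finite: if $w=\sum_j\alpha_jN_{y_j}$ with real $\alpha_j$, then dropping the negative terms gives $w\le\sum_{\alpha_j>0}N_{\sqrt{\alpha_j}\,y_j}$, since $N_{ty}=t^2N_y$ for $t\ge 0$. It is nonnegative and $S(0)=0$. Joining two families shows $S(w+w')\le S(w)+S(w')$, and scaling the $x_j$ by $\sqrt t$ shows $S(tw)=tS(w)$ for $t>0$.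

*Properties of $\rho$.* Joining representations gives $\rho(p+p')\ge\rho(p)+\rho(p')$, and scaling gives $\rho(tp)=t\rho(p)$ for $t>0$. If $\sum_iN_{y_i}=0$, then all $y_i=0$, so $\rho(0)=0$. Finally (3) says exactly that $\rho\le L^2S$ on $P$; in particular $\rho$ is finite.

So on $P$ a superadditive function lies below a sublinear one. To use Hahn–Banach, combine them:
$$\tilde S(w)=\inf_{p\in P}\{L^2S(w+p)-\rho(p)\}\qquad(w\in W).$$
This is finite, because $p=(w+p)+(-w)$ gives $\rho(p)\le L^2S(p)\le L^2S(w+p)+L^2S(-w)$, so $\tilde S(w)\ge-L^2S(-w)$. It is positively homogeneous, because $P$ is a cone. It is subadditive, because for $p,p'\in P$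
$$L^2S(w+w'+p+p')-\rho(p+p')\le\big[L^2S(w+p)-\rho(p)\big]+\big[L^2S(w'+p')-\rho(p')\big].$$
And $\tilde S(0)=0$: every term $L^2S(p)-\rho(p)$ is nonnegative, and $p=0$ gives $0$. By Hahn–Banach there is a real-linear $\ell$ on $W$ with $\ell\le\tilde S$. Taking $p=0$ in the infimum gives $\ell\le L^2S$. For $w=-p$ with $p\in P$, the term of the infimum belonging to this $p$ gives $\ell(-p)\le L^2S(0)-\rho(p)=-\rho(p)$, that is, $\ell(p)\ge\rho(p)$. Hence $q(y):=\ell(N_y)$ satisfies
$$\|Ty\|^2\le\rho(N_y)\le q(y)\le L^2S(N_y)\le L^2\|y\|^2.\tag{4}$$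

**Step 4: the Hilbert space.** It remains to see that $q$ comes from an inner product. Since $W$ consists of real functions, $W+iW$ is a direct sum and $\ell$ has a complex-linear extension $\ell_{\mathbb C}$ to it, with $\ell_{\mathbb C}(\bar w)=\overline{\ell_{\mathbb C}(w)}$. From $|\alpha+i^k\beta|^2=|\alpha|^2+|\beta|^2+i^{-k}\alpha\bar\beta+i^k\bar\alpha\beta$ we get
$$\xi(x)\overline{\xi(y)}=\tfrac14\sum_{k=0}^3i^kN_{x+i^ky}(\xi).$$
So the function $\xi\mapsto\xi(x)\overline{\xi(y)}$ lies in $W+iW$; it is linear in $x$ and conjugate-linear in $y$. Hence $(x,y)\mapsto\ell_{\mathbb C}\big(\xi\mapsto\xi(x)\overline{\xi(y)}\big)$ is a sesquilinear Hermitian form on $E$ with diagonal $q\ge0$. By Cauchy–Schwarz for such forms, $\ker q=\{q=0\}$ is a subspace and $q^{1/2}$ is a pre-Hilbert norm on $E/\ker q$. Let $H$ be the completion and $A:E\to H$ the canonical map. By (4), $\|A\|\le L$, and $Ax\mapsto Tx$ is well defined on $A(E)$ with norm at most $1$. It extends to $B:H\to F$ with $\|B\|\le1$ and $T=BA$. So $\gamma_2(T)\le L$. $\square$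

What is left is to derive the bound for all unitary matrices from a bound for Fourier transforms alone.

## 4. From the line to finite abelian groups

This section replaces $\mathbb R$ by finite groups, where $\mathfrak F_G$ is a matrix.

**Lemma 3.** $L_G(T)\le L_{\mathbb Z}(T)\le L_{\mathbb R}(T)$ for every finite abelian group $G$.

A remark that we use several times: to bound $L_G(T)$ it suffices to test sums $\sum_kf_k\otimes x_k$ with $f_k$ in a dense subspace of $L_2(G)$. For fixed $x_k$, $\|\sum_k(f_k-f_k')\otimes x_k\|\le\sum_k\|f_k-f_k'\|\,\|x_k\|$, and similarly for the transforms, so both sides converge when the $f_k$ are approximated. For $G=\mathbb Z^d$ we may thus test on finitely supported functions $a:\mathbb Z^d\to E$.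

**Step 1: $L_{\mathbb Z}\le L_{\mathbb R}$.** We model a sequence by a step function. For finitely supported $(a_k)\subset E$ put $f=\sum_k1_{[k,k+1)}a_k$. Then $\|f\|^2=\sum\|a_k\|^2$ and
$$\hat f(t)=\sigma(t)\sum_ka_ke^{-2\pi ikt},\qquad \sigma(t)=\int_0^1e^{-2\pi itu}du .$$
The numbers $\sigma(t+l)$, $l\in\mathbb Z$, are the Fourier coefficients of $u\mapsto e^{-2\pi itu}$ on $[0,1]$, so Parseval gives
$$\sum_{l\in\mathbb Z}|\sigma(t+l)|^2=1\qquad(t\in\mathbb R).\tag{5}$$
The sum $\sum_kTa_ke^{-2\pi ikt}$ has period $1$ in $t$. Splitting $\mathbb R$ into unit intervals,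
$$\int_0^1\Big\|\sum_kTa_ke^{-2\pi ikt}\Big\|^2dt=\int_{\mathbb R}\|T\hat f(t)\|^2dt\le L_{\mathbb R}(T)^2\sum_k\|a_k\|^2 .$$

**Step 2: $L_{\mathbb Z^d}\le L_{\mathbb Z}$.** Finite groups need several coordinates; we code them into one. Let $a:\mathbb Z^d\to E$ be finitely supported and $h(t)=\|\sum_kTa_ke^{-2\pi ik\cdot t}\|^2$, a continuous function on $\mathbb T^d$. For $k\ne0$ the polynomial $\sum_ik_iQ^{i-1}$ in $Q$ is nonzero, so it does not vanish for large $Q$. Applied to the finitely many differences of points of the support, this shows that $k\mapsto\sum_ik_iQ^{i-1}$ is injective on the support of $a$ for large $Q$. Transport $a$ to $\mathbb Z$ by this map. The definition of $L_{\mathbb Z}(T)$ gives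
$$\int_0^1h(t,Qt,\dots,Q^{d-1}t)\,dt\le L_{\mathbb Z}(T)^2\sum_k\|a_k\|^2 .$$
As $Q\to\infty$, the left side tends to $\int_{\mathbb T^d}h$. Indeed, if $h$ is replaced by $e^{2\pi ik\cdot t}$ with $k\ne0$, the left side is $\int_0^1e^{2\pi i(\sum k_iQ^{i-1})t}dt=0$ for large $Q$, and for $k=0$ it is $1$. So convergence holds for trigonometric polynomials. These are dense in $C(\mathbb T^d)$, and the left side is bounded by the sup norm of $h$ uniformly in $Q$, so convergence holds for all continuous $h$.

**Step 3: finite groups.** We approximate a function on a finite group by a long periodic function on $\mathbb Z^d$. Every finite abelian group is isomorphic to some $G=\prod_{i=1}^d\mathbb Z_{m_i}$. Let $a:G\to E$ and $R\in\mathbb N$. Apply Step 2 to $k\mapsto a(k\bmod m)$ restricted to $\prod_i[0,Rm_i)$; its squared norm is $R^d\sum_x\|a(x)\|^2$. Writing $k_i=x_i+m_ir_i$ with $0\le x_i<m_i$, $0\le r_i<R$, its transform is $D_R(t)\sum_xa(x)e^{-2\pi ix\cdot t}$ with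
$$R^{-d}|D_R(t)|^2=\prod_i\mathcal K_R(m_it_i),\qquad \mathcal K_R(s)=\frac1R\Big|\sum_{r=0}^{R-1}e^{-2\pi irs}\Big|^2=\sum_{|j|<R}\Big(1-\frac{|j|}R\Big)e^{2\pi ijs},$$
the Fejér kernel. For $k\in\mathbb Z$, the integral $\int_0^1\mathcal K_R(ms)e^{2\pi iks}ds$ is $0$ if $m\nmid k$, and it is $1-|k|/(mR)$ if $m\mid k$ and $|k|<mR$. Its limit as $R\to\infty$ is therefore $\frac1m\sum_{y=0}^{m-1}e^{2\pi iky/m}$. Taking products over $i$, we see that the probability measures $\prod_i\mathcal K_R(m_it_i)\,dt$ on $\mathbb T^d$ converge on characters, hence by density on $C(\mathbb T^d)$, to the average over the points $(y_i/m_i)_i$. So dividing by $R^d$ and letting $R\to\infty$ we obtain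
$$\frac1{|G|}\sum_y\Big\|\sum_{x\in G}Ta(x)e^{-2\pi i\sum_ix_iy_i/m_i}\Big\|^2\le L_{\mathbb Z}(T)^2\sum_x\|a(x)\|^2 ,$$
which is $L_G(T)\le L_{\mathbb Z}(T)$. $\square$

## 5. Why Fourier matrices cannot be multiplied, and what is allowed instead

We know $\|\mathfrak F_G\otimes T\|\le L$ for all finite abelian $G$ and want $\|U\otimes T\|\le L$ for all unitary $U$. The first idea is to write $U$ as a product of matrices that come from Fourier matrices. For products one has
$$\|AB\otimes T\|\le\|A\otimes T\|\,\|B\otimes\mathrm{id}_E\|\qquad\text{or}\qquad\|AB\otimes T\|\le\|A\otimes\mathrm{id}_F\|\,\|B\otimes T\| .$$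
If $T=\mathrm{id}_E$, each factor costs a constant $L$. For a general $T$ there is no bound on the second kind of factor at all: $T$ can be used only once. Section 1 shows that this is a real obstacle. For the inclusion $T:\ell_1^N\to\ell_\infty^N$ we have $\|\mathfrak F_{\mathbb Z_N}\otimes T\|\le1$, but $\|\mathfrak F_{\mathbb Z_N}\otimes\mathrm{id}\|\ge\sqrt N$ on $\ell_1^N$ and on $\ell_\infty^N$.

So $U$ has to come out of *one* Fourier transform. Two operations cost nothing. The first is the tensor product, because $\mathfrak F_{G\times G'}=\mathfrak F_G\otimes\mathfrak F_{G'}$ is again the Fourier transform of a group. The second is compression to disjointly supported vectors.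

**Lemma 4 (compression).** (a) Let $G$ be a finite abelian group, $(f_\omega)_{\omega\in\Omega}$ unit vectors in $\ell_2(G)$ with pairwise disjoint supports, $(g_{\omega'})_{\omega'\in\Omega'}$ unit vectors in $\ell_2(\widehat G)$ with pairwise disjoint supports, both families finite, and $A_{\omega'\omega}=\langle\mathfrak F_Gf_\omega,g_{\omega'}\rangle$. Then $\|A\otimes T\|\le L_G(T)$.

(b) Let $A$ be a matrix acting on $\ell_2(\Omega)$, $\Omega$ finite, and let $(v_j)$, $(w_i)$ be finite families of unit vectors in $\ell_2(\Omega)$, each with pairwise disjoint supports. Then $\|(\langle Av_j,w_i\rangle)_{ij}\otimes T\|\le\|A\otimes T\|$.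

*Proof.* (a) Let $x_\omega\in E$. By disjointness, $\|\sum_\omega f_\omega\otimes x_\omega\|^2=\sum_\omega\|x_\omega\|^2$. Let $h=\sum_\omega\mathfrak F_Gf_\omega\otimes Tx_\omega:\widehat G\to F$. Then $\sum_yh(y)\overline{g_{\omega'}(y)}=\sum_\omega A_{\omega'\omega}Tx_\omega$. By Cauchy–Schwarz and $\|g_{\omega'}\|=1$, the squared norm of this vector is at most $\sum_{y\in\operatorname{supp}g_{\omega'}}\|h(y)\|^2$. The supports are disjoint, so summing over $\omega'$,
$$\sum_{\omega'}\Big\|\sum_\omega A_{\omega'\omega}Tx_\omega\Big\|^2\le\sum_y\|h(y)\|^2\le L_G(T)^2\sum_\omega\|x_\omega\|^2 .$$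

(b) Let $x_j\in E$ and $X(\omega)=\sum_jv_j(\omega)x_j$, so $\sum_\omega\|X(\omega)\|^2=\sum_j\|x_j\|^2$. Put $h(\omega')=\sum_\omega A_{\omega'\omega}TX(\omega)=\sum_j(Av_j)(\omega')Tx_j$, so $\sum_{\omega'}\|h(\omega')\|^2\le\|A\otimes T\|^2\sum_j\|x_j\|^2$. Since $\sum_{\omega'}h(\omega')\overline{w_i(\omega')}=\sum_j\langle Av_j,w_i\rangle Tx_j$, Cauchy–Schwarz on $\operatorname{supp}w_i$ and summation over $i$ finish as in (a). $\square$

Disjointness of supports, and not just orthogonality, is what makes this work for Banach-valued functions, and we need it on $G$ and on $\widehat G$ at the same time. The plan is now: *form a large tensor product, and find disjointly supported vectors whose compression turns the tensor product into a matrix product.*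

## 6. A full rotation from a single Fourier transform

From here to the end of Section 8 we fix the following setting.

**Setting.** $\mathcal C$ is a class of finite abelian groups, closed (up to isomorphism) under finite products and containing groups of arbitrarily large order, and $L_G(T)\le L$ for all $G\in\mathcal C$.

**Two building blocks.** The first block is a compression of one Fourier transform to a small rotation. Let $G_0\in\mathcal C$ have order $m\ge2$, let $0$, $\hat0$ be the neutral elements of $G_0$, $\widehat{G_0}$, put $s=m^{-1/2}$, $c=\sqrt{1-1/m}$ and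
$$\varphi_0=\delta_0,\quad\varphi_1=\tfrac{-i}{\sqrt{m-1}}1_{G_0\setminus0},\qquad\psi_0=\tfrac1{\sqrt{m-1}}1_{\widehat{G_0}\setminus\hat0},\quad\psi_1=-i\,\delta_{\hat0}.$$
The functions $\varphi_0,\varphi_1$ are unit vectors with disjoint supports, and so are $\psi_0,\psi_1$. Writing $1=\delta_{\hat0}+\sqrt{m-1}\,\psi_0$ and $\delta_{\hat0}=i\psi_1$ on $\widehat{G_0}$, we find
$$\mathfrak F\varphi_0=m^{-1/2}1=c\psi_0+s\,\delta_{\hat0}=c\psi_0+is\psi_1,$$
$$\mathfrak F1_{G_0\setminus0}=\sqrt m\,\delta_{\hat0}-m^{-1/2}1=\tfrac{m-1}{\sqrt m}\delta_{\hat0}-\tfrac{\sqrt{m-1}}{\sqrt m}\psi_0,\qquad\text{so}\qquad\mathfrak F\varphi_1=is\psi_0+c\psi_1 .$$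
In short
$$\mathfrak F\varphi_a=\sum_{a'\in\{0,1\}}v(a',a)\psi_{a'},\qquad v(a',a)=\begin{cases}c,&a=a',\\ is,&a\ne a'.\end{cases}\tag{6}$$

The second block provides labels that stay disjointly supported under $\mathfrak F$. Point masses $\delta_h$ do not, since their transforms have full support, and characters have the opposite defect. A point mass in one copy and a character in another copy do both jobs. For a finite set $S$ choose $H\in\mathcal C$ with $|H|\ge|S|$ and injections $\sigma\mapsto h_\sigma\in H$, $\sigma\mapsto\chi_\sigma\in\widehat H$, and put on $H\times H$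
$$\rho_\sigma(x_1,x_2)=|H|^{-1/2}\delta_{h_\sigma}(x_1)\chi_\sigma(x_2),\qquad\hat\rho_\sigma(y_1,y_2):=(\mathfrak F\rho_\sigma)(y_1,y_2)=|H|^{-1/2}\,\overline{y_1(h_\sigma)}\,\delta_{\chi_\sigma}(y_2).\tag{7}$$
The $\rho_\sigma$ are unit vectors with pairwise disjoint supports $\{h_\sigma\}\times H$, and the $\hat\rho_\sigma$ are unit vectors with pairwise disjoint supports $\widehat H\times\{\chi_\sigma\}$.

**A limit.** Let $z$ be a self-adjoint matrix of fixed size with $\|z\|\le1$, let $t\ge0$ and $K=\lfloor t\sqrt m\rfloor$. Then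
$$(c+isz)^K\longrightarrow e^{itz}\qquad(m\to\infty).\tag{8}$$
Indeed, for $\lambda\in[-1,1]$ put $w=(c-1)+is\lambda$. Since $c-1=O(1/m)$, we have $|w|^2=O(1/m)$ and $\log(1+w)=w+O(|w|^2)=i\lambda m^{-1/2}+O(1/m)$, uniformly in $\lambda$. Now $Km^{-1/2}\to t$ and $K\cdot O(1/m)\to0$, so $(c+is\lambda)^K\to e^{it\lambda}$ uniformly on $[-1,1]$, and (8) follows by the spectral theorem.

**The simplest case by hand.** By (6) and Lemma 4(a) the matrix $c+isX$ with $X=\begin{pmatrix}0&1\\1&0\end{pmatrix}$ is a compression of $\mathfrak F_{G_0}$. It is a rotation by a small angle. By (8) its high powers give every $e^{itX}=\begin{pmatrix}\cos t&i\sin t\\ i\sin t&\cos t\end{pmatrix}$, but powers are products, which we cannot form. We do have the tensor power: the group $G_0^K$. Add one label register, (7) with $S=\{0,1\}=\mathbb Z_2$, and for $\omega\in\mathbb Z_2$ put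
$$f_\omega=2^{-K/2}\sum_{a\in\{0,1\}^K}\Big(\bigotimes_k\varphi_{a_k}\Big)\otimes\rho_{\omega+|a|},\qquad g_\omega=2^{-K/2}\sum_{a\in\{0,1\}^K}\Big(\bigotimes_k\psi_{a_k}\Big)\otimes\hat\rho_{\omega+|a|},$$
where $|a|=\sum_ka_k$ is read modulo $2$. The elementary tensor with indices $(a,\theta)$ occurs only in $f_{\theta+|a|}$. So $f_0,f_1$ are unit vectors with disjoint supports, and likewise $g_0,g_1$. By (6) and orthonormality,
$$\langle\mathfrak Ff_\omega,g_{\omega'}\rangle=2^{-K}\sum_{a,a'}\prod_kv(a_k',a_k)\,\mathbf 1[\omega+|a|=\omega'+|a'|].$$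
For $K=1$ this gives $\frac12(c+c)=c$ for $\omega=\omega'$ and $\frac12(is+is)=is$ for $\omega\ne\omega'$. In general the bracket is the $(\omega',\omega)$ entry of $X^{|a'|-|a|}$, so the matrix equals
$$2^{-K}\sum_{a,a'}\prod_kv(a'_k,a_k)X^{a'_k-a_k}=\Big(\tfrac12\sum_{a,a'\in\{0,1\}}v(a',a)X^{a'-a}\Big)^K=(c+isX)^K .$$
The label has added up the bits of all factors, and the tensor power has become a power. By Lemma 4(a), (8) and continuity, $\|e^{itX}\otimes T\|\le L$ for all $t\ge0$, with no loss in the constant.

**Where this stops.** Suppose that we want products with different involutions $g_1,\dots,g_K$ of a group acting on $\Omega$. The same construction with the label $(g_1^{a_1}\cdots g_K^{a_K})^{-1}\omega$ leads to the element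
$$2^{-K}\sum_{a,a'}\prod_kv(a_k',a_k)\;g_1^{a_1'}\cdots g_K^{a_K'}\,g_K^{-a_K}\cdots g_1^{-a_1}$$
of the group algebra. The inner sums are sandwiched. If $m'$ is the element built from $g_2,\dots,g_K$, the next one is
$$\tfrac12\big[c\,m'+c\,g_1m'g_1+is(g_1m'+m'g_1)\big].$$
This equals $(c+isg_1)m'$ when $m'$ commutes with $g_1$, but in general it does not. For $m'=c+ish$ it is $c^2+icsg_1+\frac{ics}2(h+g_1hg_1)-\frac{s^2}2(g_1h+hg_1)$, which differs from $c^2+ics(g_1+h)-s^2g_1h$ if $g_1h\ne hg_1$. The remedy is to make $m'$ central, by averaging over conjugates of $g$ with one more label register for each factor.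

## 7. Exponentials of class averages

Let $\Gamma$ be a finite group acting on a finite set $\Omega$, and let $\pi(h)e_\omega=e_{h\omega}$ be the permutation representation on $\ell_2(\Omega)$, extended linearly to the group algebra $\mathbb C[\Gamma]$. For $g\in\Gamma$ the *class average* is
$$\bar z=\frac1{|\Gamma|}\sum_{\gamma\in\Gamma}\gamma g\gamma^{-1}\in\mathbb C[\Gamma].$$
Conjugation by an element of $\Gamma$ only permutes the summands, so $\bar z$ is central. Example: $\Gamma$ is the symmetric group of $\{1,2,3\}$ acting on these three points and $g$ is a transposition. Then $\bar z$ is the mean of the three transpositions. Each point is fixed by exactly one of them, and each pair is swapped by exactly one, so $\pi(\bar z)=\frac13\mathbf J$ with $\mathbf J$ the all-ones matrix.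

**Lemma 5.** In the setting of Section 6, let a finite group $\Gamma$ act on a finite set $\Omega$, let $g\in\Gamma$ with $g^2=1$, and put $z=\pi(\bar z)$. Then $\|e^{itz}\otimes T\|\le L$ for all $t\ge0$.

In the example this says $\|(1+(e^{it}-1)\frac13\mathbf J)\otimes T\|\le L$, since $\frac13\mathbf J$ is a projection.

**Step 1: the vectors.** We set up the compression. Let $p=|\Gamma|$, let $K\ge0$ be an integer and $G_0\in\mathcal C$ of order $m\ge2$. Take $G=G_0^K\times(H\times H)^K\times(H'\times H')$, which is in $\mathcal C$ up to isomorphism, with labels (7) for $S=\Gamma$ in each of the $K$ middle factors and for $S=\Omega$ in the last one. For $a\in\{0,1\}^K$ and $\gamma\in\Gamma^K$ put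
$$h_{a,\gamma}=\gamma_1g^{a_1}\gamma_2g^{a_2}\cdots\gamma_Kg^{a_K}\in\Gamma,$$
$$f_\omega=(2p)^{-K/2}\sum_{a,\gamma}\Big(\bigotimes_k\varphi_{a_k}\Big)\otimes\Big(\bigotimes_k\rho_{\gamma_k}\Big)\otimes\rho_{h_{a,\gamma}^{-1}\omega},$$
$$g_\omega=(2p)^{-K/2}\sum_{a,\gamma}\Big(\bigotimes_k\psi_{a_k}\Big)\otimes\Big(\bigotimes_k\hat\rho_{\gamma_k}\Big)\otimes\hat\rho_{h_{a,\gamma}^{-1}\omega}.$$
The elementary tensors indexed by $(a,\gamma,\theta)\in\{0,1\}^K\times\Gamma^K\times\Omega$ are unit vectors with pairwise disjoint supports. The one with index $(a,\gamma,\theta)$ occurs in exactly one $f_\omega$, namely for $\omega=h_{a,\gamma}\theta$, and each $f_\omega$ contains $(2p)^K$ of them. So the $f_\omega$ are unit vectors with pairwise disjoint supports, and likewise the $g_\omega$.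

**Step 2: the compressed matrix.** We express it through the group algebra. By (6) and (7), $\mathfrak F_Gf_\omega$ is obtained from $f_\omega$ by replacing each $\varphi_{a_k}$ by $\sum_{a_k'}v(a_k',a_k)\psi_{a_k'}$ and each $\rho$ by $\hat\rho$. Since the tensors of the $\psi$ and $\hat\rho$ are orthonormal, only equal $\gamma$ and equal last labels contribute to the inner product with $g_{\omega'}$:
$$A_{\omega'\omega}:=\langle\mathfrak F_Gf_\omega,g_{\omega'}\rangle=(2p)^{-K}\sum_\gamma\sum_{a,a'}\prod_kv(a_k',a_k)\,\mathbf 1\big[h_{a,\gamma}^{-1}\omega=h_{a',\gamma}^{-1}\omega'\big].$$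
The bracket says $\omega'=h_{a',\gamma}h_{a,\gamma}^{-1}\omega$, which is the condition for the $(\omega',\omega)$ entry of $\pi(h_{a',\gamma}h_{a,\gamma}^{-1})$ to be $1$. Hence $A=\pi(m_K)$ with
$$m_K=(2p)^{-K}\sum_\gamma\sum_{a,a'}\prod_kv(a'_k,a_k)\,h_{a',\gamma}h_{a,\gamma}^{-1}\in\mathbb C[\Gamma].$$

**Step 3: $m_K=(c+is\bar z)^K$.** This is where the tensor product becomes a product. We use induction on $K$; for $K=0$ both sides are $1$. Suppose that the formula holds for $K-1$. Then $m_{K-1}$ is central, because $\bar z$ is. Split off the first factors: $h_{a',\gamma}h_{a,\gamma}^{-1}=\gamma_1g^{a_1'}\,[\cdots]\,g^{-a_1}\gamma_1^{-1}$, where the bracket is the corresponding product for the remaining $K-1$ indices. Summing over these indices first and then moving the central element $m_{K-1}$ out,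
$$m_K=\frac1{2p}\sum_{\gamma_1}\sum_{a_1,a_1'}v(a_1',a_1)\,\gamma_1g^{a_1'}m_{K-1}g^{-a_1}\gamma_1^{-1}=m_{K-1}\cdot\frac1p\sum_{\gamma_1}\gamma_1\Big(\tfrac12\sum_{a,a'}v(a',a)g^{a'-a}\Big)\gamma_1^{-1}.$$
Since $g^{-1}=g$, the inner bracket is $\frac12(2c+isg+isg^{-1})=c+isg$. Its average over conjugates is $c+is\bar z$. So $m_K=m_{K-1}(c+is\bar z)$.

**Step 4: the limit.** By Lemma 4(a), $\|(c+isz)^K\otimes T\|\le L_G(T)\le L$. Each $\pi(\gamma g\gamma^{-1})$ is unitary and its own inverse, hence self-adjoint. So $z$ is self-adjoint with $\|z\|\le1$. Let $m\to\infty$ along orders of groups in $\mathcal C$ with $K=\lfloor t\sqrt m\rfloor$. The matrices have the fixed size $|\Omega|\times|\Omega|$, so (8) and continuity of $A\mapsto\|A\otimes T\|$ give $\|e^{itz}\otimes T\|\le L$. $\square$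

## 8. Swapping a vector with many frozen copies of eigenvectors

Lemma 5 gives only exponentials of central elements. We get arbitrary unitaries from them by letting a symmetric group permute tensor factors and freezing all factors but one.

**One eigenvector by hand.** Let $S_{kl}$ be the operator on $(\mathbb C^n)^{\otimes(r+1)}$ that swaps the tensor factors $k$ and $l$, factors being numbered $0,\dots,r$, and let $J=\sum_{k=1}^rS_{0k}$. Let $u\in\mathbb C^n$ be a unit vector, $\Phi=u^{\otimes r}$ in the factors $1,\dots,r$, and $\tau=\phi/r$ with $\phi\in(0,2\pi]$. Then $J(u\otimes\Phi)=r\,u\otimes\Phi$, so $e^{i\tau J}(u\otimes\Phi)=e^{i\phi}u\otimes\Phi$. If $w\perp u$ is a unit vector, the vectors $S_{0k}(w\otimes\Phi)$ are orthonormal (the $w$ sits in position $k$), so $\|J(w\otimes\Phi)\|=\sqrt r$ and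
$$\|e^{i\tau J}(w\otimes\Phi)-w\otimes\Phi\|\le\tau\sqrt r=\phi/\sqrt r\to0 .$$
So in the limit $e^{i\tau J}$ acts on $\xi\otimes\Phi$ as the unitary $1+(e^{i\phi}-1)uu^*$ on $\xi$: the $r$ coherent terms add up to $r$, the $r$ incoherent ones only to $\sqrt r$. For a general unitary we freeze copies of all its eigenvectors, in numbers proportional to the eigenvalue angles.

**Proposition 6.** In the setting of Section 6, $\|U\otimes T\|\le L$ for every $n$ and every unitary $U\in\mathbb C^{n\times n}$.

Let $U=\sum_{j=1}^ne^{i\phi_j}u_ju_j^*$ with an orthonormal basis $(u_j)$ of $\mathbb C^n$ and $\phi_j\in(0,2\pi]$. Let $M\in\mathbb N$ be so large that $r_j:=\lfloor M\phi_j\rfloor\ge1$ for all $j$, and put $\tau=1/M$, $r=\sum_jr_j\le2\pi nM$.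

**Step 1: the sum of all swaps.** This step applies Lemma 5. Let $\Omega=\{1,\dots,n\}^{\{0,\dots,r\}}$, so that $\ell_2(\Omega)=(\mathbb C^n)^{\otimes(r+1)}$, and let $\Gamma$ be the symmetric group of $\{0,\dots,r\}$, permuting coordinates. The transposition $(k\,l)$ acts as $S_{kl}$. Let $g$ be a transposition; its class average is the mean of all transpositions, so $z=\binom{r+1}2^{-1}Z$ with $Z=\sum_{0\le k<l\le r}S_{kl}$. With $t=\tau\binom{r+1}2$,
$$\|e^{i\tau Z}\otimes T\|\le L.\tag{9}$$

**Step 2: separating factor $0$ from the frozen factors.** We only want the swaps that involve factor $0$. Write $Z=J+Z'$ with $J=\sum_{k=1}^rS_{0k}$ and $Z'=\sum_{1\le k<l\le r}S_{kl}$, where $Z'$ acts only on the last $r$ factors. Since $Z$ commutes with all permutations, $[Z,Z']=0$, hence $[J,Z']=0$ and $e^{i\tau Z}=e^{i\tau Z'}e^{i\tau J}$. Let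
$$\Phi=u_1^{\otimes r_1}\otimes\cdots\otimes u_n^{\otimes r_n}\in(\mathbb C^n)^{\otimes r},\qquad\Phi'=e^{i\tau Z'}\Phi .$$
Both are unit vectors, as $Z'$ is self-adjoint. The unwanted factor $e^{i\tau Z'}$ changes $\Phi$ into $\Phi'$, and we take care of this by compressing with $\Phi$ on the input side and with $\Phi'$ on the output side. Put
$$U_M=\big(\langle e^{i\tau Z}(e_j\otimes\Phi),\,e_i\otimes\Phi'\rangle\big)_{ij}.$$
The vectors $e_j\otimes\Phi$ have pairwise disjoint supports in $\Omega$, since coordinate $0$ equals $j$ on the support, and so do the $e_i\otimes\Phi'$. By Lemma 4(b) and (9), $\|U_M\otimes T\|\le L$.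

**Step 3: $U_M\to U$ as $M\to\infty$.** We compute $J$ on $w_j=u_j\otimes\Phi$. If the $k$-th factor of $\Phi$ is $u_j$, then $S_{0k}w_j=w_j$; there are $r_j$ such $k$. For each of the other $r-r_j$ indices $k$, $S_{0k}w_j$ is an element of the product orthonormal basis built from $(u_i)$. These elements are distinct: $S_{0k}w_j$ has $u_j$ in position $k$, while for another such index $k'\ne k$ the vector $S_{0k'}w_j$ keeps in position $k$ the original factor, which is not $u_j$. Hence $\|(J-r_j)w_j\|=\sqrt{r-r_j}\le\sqrt r$. As $J$ is self-adjoint and $|e^{i\alpha}-e^{i\beta}|\le|\alpha-\beta|$ for real $\alpha,\beta$, the spectral theorem gives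
$$\|e^{i\tau J}w_j-e^{i\tau r_j}w_j\|\le\tau\sqrt r\le\sqrt{2\pi n/M}.$$
Moreover $e^{i\tau Z'}w_j=u_j\otimes\Phi'$. Let $V':\mathbb C^n\to(\mathbb C^n)^{\otimes(r+1)}$ be the isometry $\xi\mapsto\xi\otimes\Phi'$. By the definition of $U_M$,
$$U_Mu_j=V'^*e^{i\tau Z}w_j=V'^*e^{i\tau Z'}e^{i\tau J}w_j=e^{i\tau r_j}u_j+O\big(\sqrt{n/M}\big).$$
Since $|\tau r_j-\phi_j|\le1/M$, we get $U_Mu_j\to e^{i\phi_j}u_j=Uu_j$ for every $j$, so $U_M\to U$. The matrices $U_M$ have the fixed size $n\times n$, so continuity gives $\|U\otimes T\|\le L$. $\square$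

## 9. Proof of Theorem A

Let $L=\mathbf L_{\mathfrak F}(T)=L_{\mathbb R}(T)<\infty$. By Lemma 3, $L_G(T)\le L$ for all finite abelian groups $G$. The class $\mathcal C$ of all finite abelian groups satisfies the conditions of the setting, so Proposition 6 gives $\|U\otimes T\|\le L$ for all unitary matrices $U$. By Proposition 2, $\gamma_2(T)\le L$. Together with Lemma 1, $\mathbf L_{\mathfrak F}(T)=\gamma_2(T)$, where one side is finite if and only if the other is. $\blacksquare$

For $T=\mathrm{id}_E$ this is Kwapień's theorem in the sharp form $\|\mathfrak F\otimes\mathrm{id}_E\|=\gamma_2(\mathrm{id}_E)$.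

## 10. All infinite locally compact abelian groups

We prove Theorem B. If $G$ is finite, $\mathfrak F_G\otimes T$ acts between finite direct sums of copies of $E$ and $F$ and is bounded. Let $G$ be infinite. By Lemma 1 we have to show $\gamma_2(T)\le L$ when $L:=L_G(T)<\infty$. By Propositions 6 and 2 it suffices to find a class $\mathcal C$ of finite abelian groups, closed under finite products and with groups of arbitrarily large order, such that $L_{G'}(T)\le L$ for all $G'\in\mathcal C$. If $L_{\mathbb R}(T)\le L$ or $L_{\mathbb Z}(T)\le L$, then by Lemma 3 all finite abelian groups will do.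

The scalar formulas below hold on $L_1\cap L_2$ and extend to $L_2$ by density; recall also that we may test on dense subspaces.

**Step 1: splitting off $\mathbb R^n$.** By the structure theorem (Hewitt–Ross, *Abstract Harmonic Analysis I*, Thm. 24.30), $G$ is topologically isomorphic to $\mathbb R^n\times G'$, where $G'$ has a compact open subgroup. If $n\ge1$, fix a scalar unit vector $h\in L_2(\mathbb R^{n-1}\times G')$ and test on $f\otimes h$ with $f\in L_2(\mathbb R)\otimes E$. The transform is $\mathfrak F_{\mathbb R}f\otimes\mathfrak Fh$ and norms multiply, so $L_{\mathbb R}(T)\le L$ and we are done. Let $n=0$ from now on.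

**Step 2: reduction to compact or discrete groups.** Let $K$ be a compact open subgroup of $G$, with Haar measure normalized by $|K|=1$. Its annihilator $K^\perp\subset\widehat G$ is compact and open, and $\mathfrak F1_K=1_{K^\perp}$, so Plancherel gives $|K^\perp|=1$.

* If $f$ is supported on $K$, then $\hat f(\chi)=\int_Kf\bar\chi$ depends only on $\chi|_K$. So $\hat f$ is constant on the cosets of $K^\perp$, which have measure $1$, and equals $\mathfrak F_K(f|_K)$ on $\widehat G/K^\perp=\widehat K$ with counting measure. Hence $L_K(T)\le L$.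
* If $f$ is constant on $K$-cosets, say $f(x)=f_0(x+K)$ with $f_0$ finitely supported on $G/K$, then $\hat f(\chi)$ contains the factor $\int_K\bar\chi$. This factor is $1$ for $\chi\in K^\perp$ and $0$ otherwise. So $\hat f$ is supported on $K^\perp=\widehat{G/K}$, which has measure $1$, and equals $\mathfrak F_{G/K}f_0$ there, with counting measure on $G/K$. Hence $L_{G/K}(T)\le L$.

One of $K$ (compact) and $G/K$ (discrete) is infinite. So we may assume that $G$ is infinite and either discrete or compact. Let $\Gamma$ be the discrete group $G$, respectively $\widehat G$. It is infinite, since a compact group with finite dual is finite.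

**Step 3: passing to subgroups of $\Gamma$.** This step brings us to small groups. Let $\Delta\le\Gamma$.

* Let $G=\Gamma$ be discrete. If $f$ is supported on $\Delta$, then $\hat f(\chi)=(\mathfrak F_\Delta f)(\chi|_\Delta)$. The restriction map $\widehat\Gamma\to\widehat\Delta$ is a continuous surjective homomorphism of compact groups, so it maps normalized Haar measure to an invariant probability measure, that is, to normalized Haar measure. Hence $L_\Delta(T)\le L$.
* Let $G$ be compact, $\Gamma=\widehat G$. Evaluation gives a continuous surjection $\kappa:G\to\widehat\Delta$ with kernel $\Delta^\perp$, which maps normalized Haar measure to normalized Haar measure. Let $f=f_0\circ \kappa$. For $\chi\in\Delta$, $\hat f(\chi)=(\mathfrak F_{\widehat\Delta}f_0)(\chi)$. For $\chi\notin\Delta=(\Delta^\perp)^\perp$, $\chi$ is nontrivial on $\Delta^\perp$ while $f$ is $\Delta^\perp$-invariant, so $\hat f(\chi)=0$. Hence $L_{\widehat\Delta}(T)\le L$.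

For finite $\Delta$ we have $\widehat\Delta\cong\Delta$, so $L_\Delta(T)\le L$ in both cases.

**Step 4: a lemma on cyclic groups.** We show:
$$\text{if }L_{\mathbb Z_N}(T)\le L\text{ for unboundedly many }N,\text{ then }L_{\mathbb Z}(T)\le L.\tag{10}$$
Let $a:\mathbb Z\to E$ be finitely supported. For all large such $N$ the support injects into $\mathbb Z_N$, and
$$\frac1N\sum_{y=0}^{N-1}\Big\|\sum_kTa_ke^{-2\pi iky/N}\Big\|^2\le L^2\sum_k\|a_k\|^2 .$$
The left sides are Riemann sums of a continuous function, and they converge to $\int_0^1\|\sum_kTa_ke^{-2\pi ikt}\|^2dt$. This proves (10).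

**Step 5: the three types of $\Gamma$.** We find the class $\mathcal C$ in each case.

*$\Gamma$ has an element of infinite order.* Take $\Delta\cong\mathbb Z$ in Step 3. In the discrete case $L_{\mathbb Z}(T)\le L$ and we are done. In the compact case $L_{\mathbb T}(T)\le L$. For $a:\mathbb Z_N\to E$ put $f=\sqrt N\sum_{x=0}^{N-1}1_{[x/N,(x+1)/N)}a(x)$ on $\mathbb T=[0,1)$. Then $\|f\|^2=\sum\|a(x)\|^2$, and since $\int_0^{1/N}e^{-2\pi iku}du=\frac1N\sigma(k/N)$ with $\sigma$ as in Section 4,
$$\hat f(k)=N^{-1/2}\sigma(k/N)\sum_xa(x)e^{-2\pi ikx/N}\qquad(k\in\mathbb Z).$$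
The sum over $x$ depends only on $k$ modulo $N$. Writing $k=y+lN$ and using (5) at $t=y/N$,
$$\sum_{y=0}^{N-1}\Big\|N^{-1/2}\sum_xTa(x)e^{-2\pi ixy/N}\Big\|^2=\sum_{k\in\mathbb Z}\|T\hat f(k)\|^2\le L^2\sum_x\|a(x)\|^2 .$$
So $L_{\mathbb Z_N}(T)\le L$ for all $N$. By (10), $L_{\mathbb Z}(T)\le L$.

*$\Gamma$ is a torsion group with elements of unbounded orders.* Its cyclic subgroups give $L_{\mathbb Z_N}(T)\le L$ for unboundedly many $N$, and (10) gives $L_{\mathbb Z}(T)\le L$.

*$\Gamma$ is a torsion group of bounded exponent.* Write $\Gamma[k]=\{x\in\Gamma:kx=0\}$. For a prime $p$ the map $x\mapsto kx$ from $\Gamma[pk]$ to $\Gamma[p]$ has kernel $\Gamma[k]$, so $|\Gamma[pk]|\le|\Gamma[k]|\,|\Gamma[p]|$. If all $\Gamma[p]$, $p$ prime, were finite, then by induction on the number of prime factors, starting from $\Gamma[1]=\{0\}$, all $\Gamma[k]$ would be finite. But $\Gamma=\Gamma[k]$ for a suitable $k$, and $\Gamma$ is infinite. So some $\Gamma[p]$ is an infinite-dimensional vector space over the field with $p$ elements. It contains copies of $\mathbb Z_p^d$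 for all $d\ge1$, and Step 3 gives $L_{\mathbb Z_p^d}(T)\le L$ for all $d$. The class $\mathcal C=\{\mathbb Z_p^d:d\ge1\}$ is closed under finite products up to isomorphism and contains groups of arbitrarily large order, so it is as required. $\blacksquare$
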